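\title{Recovering a graph of large girth from its odd walk powers}

\begin{abstract}
For odd $k$, the graph $\Gamma_k(G)$ joins the endpoints of the walks of length $k$ in $G$, and $\Omega_k$ is the right adjoint of $\Gamma_k$ with respect to graph homomorphisms. We prove that for every odd $k\ge 3$ and every loopless graph $K$ with at least one edge and girth at least $4k+1$, the graph $\Omega_k(\Gamma_k(K))$ is homomorphically equivalent to $K$. It suffices that the non-bipartite components of $K$ have no even cycle of length at most $4k$ and no odd cycle of length at most $2k-1$. Both constants, and the girth bound $4k+1$, are best possible. The proof lifts a homomorphism $\Gamma_k(G)\to\Gamma_k(K)$ to the universal cover of $K$, smooths it with a convex function on that tree, and reduces what remains to an instance of 2-SAT.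
\end{abstract}

\section{The question and the results}\label{sec:intro}

Graphs are undirected, have no multiple edges, and may have loops; a vertex with a loop is adjacent to itself. They are finite, except for the covering graphs $T$ and $\hat G$ of Section~\ref{sec:lift}. A \emph{homomorphism} from $G$ to $H$ is a map $f\colon V(G)\to V(H)$ such that $f(u)$ is adjacent to $f(v)$ whenever $u$ is adjacent to $v$, loops included. We write $G\to H$ if one exists, and call $G$ and $H$ \emph{homomorphically equivalent} if $G\to H$ and $H\to G$. A \emph{walk of length $\ell$} is a sequence $v_0,\dots,v_\ell$ in which consecutive vertices are adjacent, a \emph{backtrack} is an index $i$ with $v_{i+1}=v_{i-1}$, and $N_\ell(v)$ is the set of endpoints of the walks of length $\ell$ that start at $v$. Cycles have length at least $3$. The \emph{girth} of a loopless graph is the length of its shortest cycle, and is infinite if there is none. Throughout, $k=2s-1\ge 3$ is odd.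

The graph $\Gamma_k(G)$ has vertex set $V(G)$, and $u,v$ are adjacent in it if they are the endpoints of a walk of length exactly $k$ in $G$; for $u=v$ this is a loop. Two observations are used constantly.
\begin{itemize}
\item[(W1)] The vertices $u,v$ are adjacent in $\Gamma_k(G)$ if and only if they are joined in $G$ by a walk of odd length at most $k$, because going back and forth on the last edge lengthens a walk by $2$. In particular, $G$ is a subgraph of $\Gamma_k(G)$.
\item[(W2)] A homomorphism from $G$ to $H$ sends walks to walks, so it is also a homomorphism from $\Gamma_k(G)$ to $\Gamma_k(H)$.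
\end{itemize}

For sets $A,B$ of vertices of a graph $H$, write $A\boxtimes B$ if every vertex of $A$ is adjacent to every vertex of $B$. The vertices of $\Omega_k(H)$ are the tuples $(A_0,\dots,A_{s-1})$ of subsets of $V(H)$ such that $|A_0|=1$, $|A_1|\ge1$, $A_i\subseteq A_{i+2}$ whenever $i+2\le s-1$, and $A_{s-2}\boxtimes A_{s-1}$. Two tuples $(A_0,\dots,A_{s-1})$ and $(B_0,\dots,B_{s-1})$ are adjacent if $A_{i-1}\subseteq B_i$ and $B_{i-1}\subseteq A_i$ for $1\le i\le s-1$, and $A_{s-1}\boxtimes B_{s-1}$. It is known that the two operations are adjoint. We include the short proof because it shows what a tuple records: $A_i$ is the set of values seen at the ends of walks of length $i$.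

\begin{lemma}\label{lem:adj}
Let $G$ and $H$ be graphs with at least one edge. Then $\Gamma_k(G)\to H$ if and only if $G\to\Omega_k(H)$.
\end{lemma}

\begin{proof}
Let $g$ be a homomorphism from $\Gamma_k(G)$ to $H$. For a non-isolated vertex $v$ put $f(v)=(g(N_0(v)),\dots,g(N_{s-1}(v)))$. We have $N_0(v)=\{v\}$, $N_1(v)\neq\emptyset$ and $N_i(v)\subseteq N_{i+2}(v)$. A vertex of $N_{s-2}(v)$ and a vertex of $N_{s-1}(v)$ are joined through $v$ by a walk of length $2s-3=k-2$, so their images are adjacent by (W1). Thus $f(v)$ is a vertex of $\Omega_k(H)$. If $v$ is adjacent to $w$, then $N_{i-1}(v)\subseteq N_i(w)$ and $N_{i-1}(w)\subseteq N_i(v)$, and a vertex of $N_{s-1}(v)$ is joined to a vertex of $N_{s-1}(w)$ by a walk of length $2(s-1)+1=k$; so $f(v)$ is adjacent to $f(w)$. Isolated vertices may be sent to any vertex of $\Omega_k(H)$.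

Conversely, let $v\mapsto(A_0(v),\dots,A_{s-1}(v))$ be a homomorphism from $G$ to $\Omega_k(H)$, and let $g(v)$ be the element of $A_0(v)$. Along a walk $v_0,\dots,v_k$ we have $A_0(v_0)\subseteq A_1(v_1)\subseteq\dots\subseteq A_{s-1}(v_{s-1})$ and $A_0(v_k)\subseteq A_1(v_{k-1})\subseteq\dots\subseteq A_{s-1}(v_s)$. Since $A_{s-1}(v_{s-1})\boxtimes A_{s-1}(v_s)$, the vertices $g(v_0)$ and $g(v_k)$ are adjacent.
\end{proof}

One may now ask whether the two operations undo each other. It is known that $\Gamma_k(\Omega_k(K))$ is homomorphically equivalent to $K$ for every graph $K$ with an edge, and that $\Omega_3(\Gamma_3(K))$ is homomorphically equivalent to $K$ if $K$ is loopless, has an edge, and has girth at least $13=4\cdot 3+1$. The following question is posed in~\cite{report}.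

\medskip
\noindent\textbf{Question.} \emph{Let $k\ge3$ be odd and let $K$ be a loopless graph with at least one edge and girth at least $4k+1$. Is $\Omega_k(\Gamma_k(K))$ homomorphically equivalent to $K$?}
\medskip

The adjunction removes $\Omega_k$ from the question: it asks whether $\Gamma_k$ can be canceled, that is, whether $\Gamma_k(K)$ remembers which graphs map to $K$.

\begin{lemma}\label{lem:cancel}
Let $K$ be a graph with at least one edge. Then $K\to\Omega_k(\Gamma_k(K))$. Moreover, $\Omega_k(\Gamma_k(K))\to K$ if and only if every graph $G$ with $\Gamma_k(G)\to\Gamma_k(K)$ satisfies $G\to K$.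
\end{lemma}

\begin{proof}
Put $L=\Omega_k(\Gamma_k(K))$. The graph $\Gamma_k(K)$ has an edge by (W1), and Lemma~\ref{lem:adj} turns the identity of $\Gamma_k(K)$ into a homomorphism $K\to L$. So $L$ has an edge, and the identity of $L$ gives $\Gamma_k(L)\to\Gamma_k(K)$; if $\Gamma_k$ can be canceled, then $L\to K$. Conversely, let $L\to K$ and $\Gamma_k(G)\to\Gamma_k(K)$. If $G$ has an edge, then $G\to L\to K$; if not, any constant map shows $G\to K$.
\end{proof}

Two cases are immediate.

\begin{example}\label{ex:first}
Let $K$ be bipartite with an edge. Walks of odd length join opposite sides, so $\Gamma_k(K)$ is bipartite. If $\Gamma_k(G)\to\Gamma_k(K)$, then $G\subseteq\Gamma_k(G)$ is bipartite and maps to an edge of $K$. So cancellation holds. On the other hand, let $K$ be loopless with an odd cycle of length at most $k$. Then $\Gamma_k(K)$ has a loop by (W1), and a single vertex with a loop is a graph $G$ with $\Gamma_k(G)\to\Gamma_k(K)$ and $G\not\to K$. So cancellation fails.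
\end{example}

From these two cases one might guess that even cycles are harmless and that only odd cycles of length at most $k$ obstruct cancellation. Both guesses are wrong. The relevant closed walks in $K$ are those that come from closed walks of length $4$ in $\Gamma_k(K)$. They have length $4k$, which leaves room to go once around an even cycle of length at most $4k$, or twice around an odd cycle of length at most $2k-1$. This suggests the following condition on a graph:
\begin{itemize}
\item[(H)] there is no even cycle of length at most $4k$ and no odd cycle of length at most $2k-1$.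
\end{itemize}

\begin{theorem}\label{thm:main}
Let $k\ge3$ be odd, and let $K$ be a loopless graph with at least one edge such that every non-bipartite component of $K$ satisfies \textup{(H)}. Then every finite graph $G$ with $\Gamma_k(G)\to\Gamma_k(K)$ satisfies $G\to K$. Consequently, $\Omega_k(\Gamma_k(K))$ is homomorphically equivalent to $K$.
\end{theorem}

The last sentence follows from the first by Lemma~\ref{lem:cancel}. Girth at least $4k+1$ implies (H), so the answer to the Question is yes for every odd $k\ge3$.

\begin{theorem}\label{thm:sharp}
Let $k\ge3$ be odd.
\begin{itemize}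
\item[\textup{(a)}] There is a loopless graph $K$ of girth exactly $4k$, all of whose odd cycles have length at least $5k$, with $\Omega_k(\Gamma_k(K))\not\to K$.
\item[\textup{(b)}] If $K$ is loopless, $3$-colorable, and contains an odd cycle of length at most $2k-1$, then $\Omega_k(\Gamma_k(K))\not\to K$.
\item[\textup{(c)}] $\Omega_k(\Gamma_k(C_N))$ is homomorphically equivalent to the cycle $C_N$ if and only if $N$ is even or $N\ge2k+1$.
\end{itemize}
\end{theorem}

By (a), the girth bound $4k+1$ cannot be lowered to $4k$. Neither constant in (H) can be relaxed: the graph in (a) violates (H) only through even cycles of length $4k$, and $C_{2k-1}$, to which (b) applies, violates it only through an odd cycle of length $2k-1$.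

Section~\ref{sec:cycle} proves Theorem~\ref{thm:main} for odd cycles, where two of the three ideas are already visible. Sections~\ref{sec:lift}--\ref{sec:contra} give the general proof, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{The case of an odd cycle}\label{sec:cycle}

Let $N\ge2k+1$ be odd, let $K=C_N$ have vertex set $\mathbb Z/N$, and let $g$ be a homomorphism from $\Gamma_k(G)$ to $\Gamma_k(C_N)$. The map $g$ may send an edge of $G$ to two vertices as far as $k$ apart, and we must correct it to a map that moves by exactly one step along each edge.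

\emph{Lifting.} A walk of length $k$ in $C_N$ changes the position by a sum of $k$ signs. So if $u,v$ are joined in $G$ by a walk of odd length at most $k$, then by (W1) there is an odd integer $\delta(u,v)\in[-k,k]$ with $\delta(u,v)\equiv g(v)-g(u)\pmod N$. The hypothesis on $N$ enters through one remark: an even multiple of $N$ of absolute value at most $4k$ is $0$, because it is a multiple of $2N>4k$. This shows first that $\delta(u,v)$ is unique, so $\delta(v,u)=-\delta(u,v)$. It shows second that for a walk $v_0,\dots,v_{j+2}$ with $j$ odd and $j+2\le k$,
\[
\delta(v_0,v_j)+\delta(v_j,v_{j+1})+\delta(v_{j+1},v_{j+2})+\delta(v_{j+2},v_0)=0 .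
\]
Call $\sum_i\delta(v_i,v_{i+1})$ the \emph{displacement} of a walk. By induction on $j$, the displacement of a walk $v_0,\dots,v_j$ of odd length $j\le k$ is $\delta(v_0,v_j)$. Thus a single step may have displacement $k$, but $k$ consecutive steps have displacement at most $k$ as well: on the scale of $k$ steps, $g$ moves at speed at most $1$.

\emph{Smoothing.} Let $b(v)$ be the maximum of (displacement $-$ length) over all walks that start at $v$. Deleting the last $k$ steps of a walk does not decrease this quantity, so only walks of length less than $k$ matter and the maximum exists. A sum of $\ell$ odd numbers minus $\ell$ is even, so $b(v)$ is even. If $v$ is adjacent to $w$, prepending the step from $v$ to $w$ to a walk from $w$ gives $b(v)\ge\delta(v,w)-1+b(w)$, and symmetrically $b(w)\ge-\delta(v,w)-1+b(v)$. Hence $\delta(v,w)+b(w)-b(v)$ is an odd integer of absolute value at most $1$. It is congruent to $f(w)-f(v)$ for $f=g+b \bmod N$, so $f$ is a homomorphism from $G$ to $C_N$.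

\begin{example}\label{ex:path}
Let $k=3$, $N=7$, and let $G$ be the path $x_0x_1x_2$ with $g$-values $0,3,2$. Then $\delta(x_0,x_1)=3$ and $\delta(x_1,x_2)=-1$. The step from $x_0$ to $x_1$ gives $b(x_0)=3-1=2$, while $b(x_1)=b(x_2)=0$. So $f$ takes the values $2,3,2$.
\end{example}

For general $K$, the line $\mathbb Z$ in which displacements are measured becomes the universal cover of $K$, a tree $T$, and lifting works as before. Smoothing used the positive direction of $\mathbb Z$, which is preserved by the translations by multiples of $N$. A tree that branches has no positive direction. We therefore measure from all vertices of $T$ at once (Section~\ref{sec:center}). This almost gives a homomorphism, but leaves a direction to be chosen at certain vertices, compatibly with the deck group. Showing that the choice can be made is the third idea (Sections~\ref{sec:sat} and~\ref{sec:contra}).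

\section{Lifting to the universal cover}\label{sec:lift}

Let $K$ be as in Theorem~\ref{thm:main} and let $g$ be a homomorphism from $\Gamma_k(G)$ to $\Gamma_k(K)$. By (W1),
\begin{equation}\label{eq:odd}
\begin{array}{l}
\text{if $u,v$ are joined in $G$ by a walk of odd length at most $k$,}\\
\text{then $g(u),g(v)$ are joined in $K$ by a walk of length $k$.}
\end{array}
\end{equation}
It suffices to map each component of $G$ to $K$. Isolated vertices may be sent anywhere. A component $G_0$ with an edge is sent by $g$ into one component $K_0$ of $K$, by~\eqref{eq:odd}, and $K_0$ has an edge; so $\Gamma_k(G_0)\to\Gamma_k(K_0)$. If $K_0$ is bipartite, then $G_0\to K_0$ by Example~\ref{ex:first}. \emph{From now on $G$ and $K$ are connected, each has an edge, and $K$ satisfies \textup{(H)}.} In particular, every cycle of $K$ has length at least $2k+1$, and every even cycle has length at least $4k+2$.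

\subsection*{The universal cover}
Fix a vertex of $K$. The vertices of the \emph{universal cover} $T$ are the walks without backtracks that start at this vertex, two of them being adjacent if one extends the other by one step, and $p\colon T\to K$ sends a walk to its last vertex. We use the following standard properties. The graph $T$ is a locally finite tree, and $p$ is a surjective homomorphism that maps the neighbors of each $t$ bijectively to the neighbors of $p(t)$. Hence every walk in $K$ from $p(t)$ has a unique \emph{lift} to a walk in $T$ from $t$. The \emph{deck group} $\Pi$ consists of the automorphisms $\pi$ of $T$ with $p\circ\pi=p$; it acts freely on $V(T)$ and transitively on each fiber $p^{-1}(v)$. Let $d$ be the distance in $T$ and let $\varepsilon\colon V(T)\to\mathbb Z/2$ be a proper $2$-coloring, so that $d(t,t')\equiv\varepsilon(t)+\varepsilon(t')\pmod 2$. In a tree, a walk without backtracks is a geodesic: its $i$th and $j$th vertices are at distance $|i-j|$. By (W1), $t$ and $t'$ are adjacent in $\Gamma_k(T)$ if and only if $d(t,t')$ is odd and at most $k$.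

The next lemma replaces the remark on even multiples of $N$.

\begin{lemma}\label{lem:closed}
Every lift of a closed walk in $K$ of even length at most $4k$ is closed.
\end{lemma}

\begin{proof}
Two reductions shorten a closed walk $w_0,\dots,w_\ell=w_0$ by $2$. Deleting a backtrack, that is, replacing $u,v,u$ by $u$, does not change the endpoints of lifts. If $w_1=w_{\ell-1}$, pass to the closed walk $w_1,\dots,w_{\ell-1}$; if its lifts are closed, then a lift of the whole walk steps from $t_0$ to $t_1$, returns to $t_1$, and steps to the unique neighbor of $t_1$ over $w_0$, which is $t_0$. So it suffices to show that a closed walk of even length $\ell$ with $0<\ell\le4k$ always admits a reduction.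

Suppose it admits none, and let $S$ be the subgraph formed by its edges. Then $S$ is connected, $|E(S)|\le 4k$, and $S$ has minimum degree at least $2$, since at each visit to a vertex, read cyclically, the walk arrives and leaves by different edges.

Suppose $S$ is a cycle of length $N$. The walk never turns back, so $\ell=jN$ for some $j\ge1$. If $N$ is even, then $N\le4k$. If $N$ is odd, then $j$ is even, so $2N\le4k$ and $N\le2k-1$. Both contradict (H).

Otherwise $S$ has a vertex of degree at least $3$, so $|E(S)|\ge|V(S)|+1$, and $S$ contains two distinct cycles $C$ and $C'$. If they have no common edge, then $|E(S)|\ge2(2k+1)>4k$, a contradiction. If they have a common edge, they have at least two common vertices, and these cut $C'$ into arcs with distinct ends. Some arc contains an edge that is not on $C$. This arc meets $C$ only in its ends $u,v$ and shares no edge with $C$, so together with the two $u$--$v$ paths on $C$ it gives three internally disjoint $u$--$v$ paths. Two of them have lengths of the same parity and form an even cycle in $S$. It has length at least $4k+2>|E(S)|$, a contradiction.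
\end{proof}

Condition (H) is exactly what this lemma needs. An even cycle of length at most $4k$, or an odd cycle of length at most $2k-1$ traversed twice, is a closed walk of even length at most $4k$ without backtracks; its lifts are geodesics of positive length and are not closed.

\begin{lemma}\label{lem:far}
If $\pi\in\Pi$, $\pi\ne1$, and $t\in V(T)$, then $d(t,\pi t)\ge2k+1$.
\end{lemma}

\begin{proof}
The geodesic from $t$ to $\pi t\neq t$ projects to a closed walk $w_0,w_1,\dots$ of positive length without backtracks. Choose $i<j$ with $w_i=w_j$ and $j-i$ minimal. Then $j-i\ne1$ since $K$ is loopless and $j-i\neq2$ since there is no backtrack, so $w_i,\dots,w_j$ is a cycle and $d(t,\pi t)\ge j-i\ge2k+1$.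
\end{proof}

\begin{lemma}\label{lem:unique}
Let $t\in V(T)$, and let $v\in V(K)$ be joined to $p(t)$ by a walk of length $k$. Then exactly one vertex $t'\in p^{-1}(v)$ is adjacent to $t$ in $\Gamma_k(T)$.
\end{lemma}

\begin{proof}
The vertices $t'$ in question are the endpoints of the lifts at $t$ of the walks of length $k$ from $p(t)$ to $v$. Let $W_1,W_2$ be two such walks. Then $W_1$ followed by the reverse of $W_2$ is closed of length $2k$, so its lift at $t$ is closed by Lemma~\ref{lem:closed}. Read backward, the second half of this lift is the lift of $W_2$ at $t$, and it ends where the lift of $W_1$ ends.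
\end{proof}

\subsection*{The lifted map}
The map $g$ need not lift to a map from $G$ to $T$, since a long closed walk of $G$ may be sent around a cycle of $K$. It does lift on a suitable cover of $G$. Let $\hat G$ have as vertices the pairs $(v,t)\in V(G)\times V(T)$ with $p(t)=g(v)$; we say that $(v,t)$ lies \emph{over} $v$. Let $(v,t)$ be adjacent to $(w,t')$, written $(v,t)\sim(w,t')$, if $v$ is adjacent to $w$ in $G$ and $t$ is adjacent to $t'$ in $\Gamma_k(T)$. Put $\hat g(v,t)=t$. The group $\Pi$ acts on $\hat G$ by the automorphisms $\pi(v,t)=(v,\pi t)$. The action is free, its orbits are the finitely many sets $\{v\}\times p^{-1}(g(v))$, and $\hat g(\pi x)=\pi\hat g(x)$. By~\eqref{eq:odd} and Lemma~\ref{lem:unique}, each $(v,t)$ has exactly one neighbor over each neighbor of $v$, so $\hat G$ is locally finite.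

\begin{lemma}\label{lem:descend}
If there is a homomorphism $\hat f$ from $\hat G$ to $T$ with $\hat f(\pi x)=\pi\hat f(x)$ for all $\pi\in\Pi$ and all $x$, then $G\to K$.
\end{lemma}

\begin{proof}
The vertices over $v$ form one orbit and $p\circ\pi=p$, so $f(v)=p(\hat f(v,t))$ does not depend on $t$. If $v$ is adjacent to $w$, then $(v,t)$ has a neighbor $(w,t')$, so $f(v)$ is adjacent to $f(w)$.
\end{proof}

Maps that commute with $\Pi$ in this way are called \emph{equivariant}. By definition, $\hat g$ sends the edges of $\hat G$ to edges of $\Gamma_k(T)$. The point of (H) is that it does the same for all walks of length $k$.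

\begin{lemma}\label{lem:speed}
The color $\varepsilon(\hat g(x))$ changes along every edge of $\hat G$. If $x,y$ are joined by a walk of length $k$ in $\hat G$, then $d(\hat g(x),\hat g(y))\le k$.
\end{lemma}

\begin{proof}
The first claim holds because vertices adjacent in $\Gamma_k(T)$ are at odd distance. Let $(v_0,t_0),\dots,(v_k,t_k)$ be a walk in $\hat G$. We show by induction that $t_0$ is adjacent to $t_j$ in $\Gamma_k(T)$ for all odd $j\le k$. For $j=1$ this is the definition of $\hat G$. Suppose it holds for $j$, and $j+2\le k$. There are walks of length $k$ in $T$ from $t_0$ to $t_j$, from $t_j$ to $t_{j+1}$, and from $t_{j+1}$ to $t_{j+2}$. Project them to $K$ and append a walk of length $k$ from $g(v_{j+2})$ to $g(v_0)$, which exists by~\eqref{eq:odd}. The result is a closed walk of length $4k$. Its lift at $t_0$ follows the three walks to $t_{j+2}$ and is closed by Lemma~\ref{lem:closed}, so its last quarter is a walk of length $k$ from $t_{j+2}$ to $t_0$.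
\end{proof}

\section{Centers and heights}\label{sec:center}

We look for an equivariant homomorphism $\hat f$ from $\hat G$ to $T$ that stays close to $\hat g$. If $d(\hat f(y),\hat g(y))\le r$ for all $y$, then $d(\hat f(x),\hat g(y))\le \ell+r$ for all $y\in N_\ell(x)$. So the candidates for $\hat f(x)$ are the vertices $t$ at which the following function is small:
\[
D(x,t)=\max_{\ell\ge0}\ \max_{y\in N_\ell(x)}\ \bigl(d(t,\hat g(y))-\ell\bigr)\qquad(x\in V(\hat G),\ t\in V(T)).
\]
The maximum exists. Indeed, if $\ell\ge k$ and $y\in N_\ell(x)$, there is $y'\in N_{\ell-k}(x)$ joined to $y$ by a walk of length $k$, and Lemma~\ref{lem:speed} gives $d(t,\hat g(y))-\ell\le d(t,\hat g(y'))-(\ell-k)$. So only the finitely many terms with $\ell<k$ matter. Since $\Pi$ acts on $\hat G$ and $T$ by automorphisms and $\hat g$ is equivariant, $D(\pi x,\pi t)=D(x,t)$. Moreover,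
\begin{equation}\label{eq:parity}
D(x,t)\equiv\varepsilon(t)+\varepsilon(\hat g(x))\pmod2,
\end{equation}
because $d(t,\hat g(y))\equiv\varepsilon(t)+\varepsilon(\hat g(y))\equiv\varepsilon(t)+\varepsilon(\hat g(x))+\ell$ for $y\in N_\ell(x)$, by Lemma~\ref{lem:speed}. Finally,
\begin{equation}\label{eq:lip}
D(x,t)-D(x',t)=\pm1\qquad\text{if } x\sim x'.
\end{equation}
Indeed, $N_\ell(x)\subseteq N_{\ell+1}(x')$ gives $D(x',t)\ge D(x,t)-1$, the same holds with $x,x'$ exchanged, and the difference is odd by~\eqref{eq:parity} and Lemma~\ref{lem:speed}.

On a tree, the function $D(x,\cdot)$ has a very rigid shape: it is a cone.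

\begin{lemma}\label{lem:cone}
For each $x\in V(\hat G)$ there are a unique vertex $c(x)\in V(T)$ and a unique integer $\rho(x)$ with $D(x,t)=d(t,c(x))+\rho(x)$ for all $t$. They satisfy $c(\pi x)=\pi c(x)$, $\rho(\pi x)=\rho(x)$, and $\rho(x)\equiv d(c(x),\hat g(x))\pmod2$.
\end{lemma}

\begin{proof}
Put $\varphi(t)=D(x,t)$. It is an integer and $\varphi(t)\ge d(t,\hat g(x))\ge0$, so $\varphi$ attains its minimum at some vertex $c$. Each function $d(\cdot,z)-\ell$ changes by at most $1$ along an edge, hence so does their maximum $\varphi$, and by~\eqref{eq:parity} it changes by exactly $\pm1$. Let $c=t_0,t_1,\dots,t_j=t$ be a geodesic. If $t_{i_0}$ is the vertex of the geodesic nearest to $z$, then $d(t_i,z)=|i-i_0|+d(t_{i_0},z)$, a convex function of $i$. A maximum of convex functions is convex, so the increments $\varphi(t_{i+1})-\varphi(t_i)$ are nondecreasing in $i$. The first is $+1$ because $c$ is a minimum, so all are $+1$, and $\varphi(t)=\varphi(c)+d(t,c)$. Thus $c(x)$ is the unique minimum point of $\varphi$ and $\rho(x)$ is the minimum value. Invariance follows from $D(\pi x,\pi t)=D(x,t)$, and the congruence is~\eqref{eq:parity} at $t=c(x)$.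
\end{proof}

We call $c(x)$ the \emph{center} and $\rho(x)$ the \emph{height} of $x$.

\begin{lemma}\label{lem:step}
If $x\sim x'$, then either \textup{(i)} $c(x)$ is adjacent to $c(x')$ and $\rho(x)=\rho(x')$, or \textup{(ii)} $c(x)=c(x')$ and $|\rho(x)-\rho(x')|=1$.
\end{lemma}

\begin{proof}
Let $e=d(c(x),c(x'))$. Equation~\eqref{eq:lip} at $t=c(x)$ and at $t=c(x')$ gives $e+\rho(x')-\rho(x)=\pm1$ and $e+\rho(x)-\rho(x')=\pm1$. One of the two left sides is $e+|\rho(x)-\rho(x')|\geq 0$, which therefore equals $1$.
\end{proof}

So $c$ is equivariant and fails to be a homomorphism only by collapsing the edges of type (ii). Such an edge has one end of odd height and one end of even height. The remedy is to move the vertices of odd height one step off their centers. Let $Z$ be the set of vertices of $\hat G$ of odd height. It is $\Pi$-invariant, and adjacent vertices of $Z$ have adjacent centers, since type (ii) is excluded by parity.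

\begin{lemma}\label{lem:select}
Suppose $\eta\colon Z\to V(T)$ is equivariant, $\eta(x)$ is adjacent to $c(x)$ for all $x\in Z$, and
\begin{equation}\label{eq:select}
\eta(x)=c(x')\ \text{ or }\ \eta(x')=c(x)\qquad\text{whenever } x,x'\in Z \text{ and } x\sim x'.
\end{equation}
Then $G\to K$.
\end{lemma}

\begin{proof}
Put $\hat f(x)=c(x)$ for $x\notin Z$ and $\hat f(x)=\eta(x)$ for $x\in Z$; this map is equivariant. Let $x\sim x'$. If $x,x'\notin Z$, the heights have equal parity, so (i) holds and $c(x)$ is adjacent to $c(x')$. If $x\notin Z$ and $x'\in Z$, the heights differ, so (ii) holds and $\hat f(x')=\eta(x')$ is adjacent to $c(x')=c(x)=\hat f(x)$. If $x,x'\in Z$ and, say, $\eta(x)=c(x')$, then $\hat f(x')=\eta(x')$ is adjacent to $c(x')=\hat f(x)$. Now apply Lemma~\ref{lem:descend}.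
\end{proof}

\begin{example}\label{ex:line}
Let $K$ be an odd cycle, so $T=\mathbb Z$. With $\mu^+(x)=\max(\hat g(y)-\ell)$ and $\mu^-(x)=\min(\hat g(y)+\ell)$, taken over $\ell\geq 0$ and $y\in N_\ell(x)$, we have $D(x,t)=\max(\mu^+(x)-t,\,t-\mu^-(x))$, so $c=(\mu^++\mu^-)/2$ and $\rho=(\mu^+-\mu^-)/2$. The choice $\eta=c+1$ is equivariant and satisfies~\eqref{eq:select}. In Example~\ref{ex:path}, on the copy of the path with $\hat g$-values $0,3,2$, we get $\mu^+=2,3,2$ and $\mu^-=0,1,2$, so the centers are $1,2,2$ and the heights are $1,1,0$. The center map collapses the second edge. The choices $\eta=c+1$ and $\eta=c-1$ on the first two vertices give $\hat f=2,3,2$ and $\hat f=0,1,2$, while moving the first vertex to $0$ and the second to $3$ violates~\eqref{eq:select} and gives no homomorphism.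
\end{example}

\section{The selection as an instance of 2-SAT}\label{sec:sat}

Think of $\eta(x)$ as an arrow out of $c(x)$. Condition~\eqref{eq:select} says that of two adjacent vertices of $Z$, at least one points to the center of the other. Without equivariance this is easy: let all arrows point toward a fixed root of $T$, and let those at the root point anywhere. With equivariance it is a finite problem in which every constraint involves two unknowns.

Recall that an instance of 2-SAT is a finite set of clauses $a\vee b$, where $a,b$ are literals, that is, Boolean variables or their negations. Its \emph{implication digraph} has the literals as vertices and the arcs $\neg a\to b$ and $\neg b\to a$ for each clause $a\vee b$. By the theorem of Aspvall, Plass and Tarjan~\cite{APT}, the instance is unsatisfiable if and only if, for some variable $X$, there are directed paths from $X$ to $\neg X$ and from $\neg X$ to $X$.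

Take one variable for each $\Pi$-orbit of pairs $(x,y)$ with $x\in Z$ and $y$ a neighbor of $c(x)$, and write $X(x,y)$ for the variable of the orbit of $(x,y)$; it stands for the statement $\eta(x)=y$. There are finitely many variables, because $Z$ has finitely many orbits and $T$ is locally finite. Since $\Pi$ acts freely, $X(x,y)\ne X(x,y')$ for $y\neq y'$. The clauses are
\begin{itemize}
\item[(A)] $\neg X(x,y)\vee\neg X(x,y')$ for $x\in Z$ and distinct neighbors $y,y'$ of $c(x)$;
\item[(B)] $X(x,c(x'))\vee X(x',c(x))$ for adjacent $x,x'\in Z$.
\end{itemize}
Suppose a satisfying assignment exists. By (A), for each $x\in Z$ at most one $X(x,y)$ is true. If there is one, put $\eta(x)=y$; this is equivariant because the variables are orbits. On the remaining orbits of $Z$, choose any neighbor of the center for one representative and extend equivariantly, which is possible because the action is free. Then (B) gives~\eqref{eq:select}, and $G\to K$ by Lemma~\ref{lem:select}. It remains to show that the clauses are satisfiable.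

Paths in the implication digraph have a geometric meaning. Call a walk $(x_i)$ in $\hat G$ with all vertices in $Z$ \emph{legal} if $c(x_{i+1})\ne c(x_{i-1})$ at every interior index $i$. The centers along a legal walk form a walk without backtracks in $T$, hence a geodesic. Along a legal walk, once an arrow fails to point forward, all later arrows point backward: if $\eta(x_0)\neq c(x_1)$, then $\eta(x_1)=c(x_0)\ne c(x_2)$, so $\eta(x_2)=c(x_1)$, and so on. The next lemma describes the two walks that refute $\eta(x)\ne y$ and $\eta(x)=y$.

\begin{lemma}\label{lem:obstruction}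
If the clauses are unsatisfiable, there are $x\in Z$, neighbors $y\neq y_0$ of $c(x)$, elements $\alpha,\beta\in\Pi$, and legal walks
\begin{itemize}
\item $Q\colon x=x_0,x_1,\dots,x_m=\alpha x$ with $m\ge2k+1$, $c(x_1)=y$ and $c(x_{m-1})=\alpha y$;
\item $P\colon x=x'_0,x'_1,\dots,x'_n=\beta x$ with $n\ge1$, $c(x'_1)=y_0$ and $c(x'_{n-1})\ne\beta y$.
\end{itemize}
\end{lemma}

\begin{proof}
The families (A) and (B) are invariant under $\Pi$, so the arcs that leave a literal can be described from any representative $(u,w)$ of its variable. The arcs out of $X(u,w)$ are of type (A) and go to $\neg X(u,w')$ with $w'\neq w$ a neighbor of $c(u)$. The arcs out of $\neg X(u,w)$ are of type (B) and go to $X(u',c(u))$ with $u'\in Z$, $u'\sim u$ and $c(u')=w$. So the two types alternate along a path. Let $X(x,y)$ be a variable with paths in both directions between it and its negation. We follow each path from the representative $(x,y)$, one arc at a time.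

The path from $\neg X(x,y)$ to $X(x,y)$ begins and ends with an arc of type (B). With $x_0=x$ it reads
\[
\neg X(x_0,c(x_1))\to X(x_1,c(x_0))\to\neg X(x_1,c(x_2))\to\dots\to X(x_m,c(x_{m-1})),
\]
where $m\ge1$, $c(x_1)=y$, and each arc of type (A) says $c(x_{i+1})\neq c(x_{i-1})$. So the walk is legal. The last literal is $X(x,y)$, so $(x_m,c(x_{m-1}))=(\alpha x,\alpha y)$ for some $\alpha\in\Pi$. The centers form a geodesic, so $d(c(x),\alpha c(x))=m\ge1$. Hence $\alpha\ne1$, and $m\ge2k+1$ by Lemma~\ref{lem:far}.

The path from $X(x,y)$ to $\neg X(x,y)$ begins with an arc $X(x,y)\to\neg X(x,y_0)$, where $y_0\ne y$. It does not end there, since $X(x,y_0)\neq X(x,y)$. It continues as above along a legal walk $x'_0=x,x'_1,\dots,x'_n$ with $n\ge1$ and $c(x'_1)=y_0$, and it ends with an arc $X(x'_n,c(x'_{n-1}))\to\neg X(x'_n,w)$, where $w\neq c(x'_{n-1})$ and $(x'_n,w)=(\beta x,\beta y)$ for some $\beta\in\Pi$.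
\end{proof}

\section{The obstruction does not exist}\label{sec:contra}

Suppose the clauses are unsatisfiable, and take $x,y,y_0,\alpha,\beta,Q,P$ as in Lemma~\ref{lem:obstruction}. The walk $Q$ leaves $x$ in the direction $y$ and arrives at $\alpha x$ from the direction $\alpha y$. The walk $P$ avoids these directions at both ends. Hence translates of $P$ can be joined legally to either end of $Q$, and we can build a periodic legal walk that runs through $Q$ once forward and once backward. Along it the centers move at speed exactly $1$, while $\hat g$ moves at speed at most $1$ on the scale of $k$ steps. This forces $\hat g$ onto the geodesic of centers in a pattern of period $k$, and the pattern cannot survive the reversal of $Q$.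

\subsection*{A periodic legal walk}
Let $\bar Q$ be the walk $\alpha^{-1}x_m,\alpha^{-1}x_{m-1},\dots,\alpha^{-1}x_0$ from $x$ to $\alpha^{-1}x$. It is legal, its second vertex has center $\alpha^{-1}\alpha y=y$, and its penultimate vertex has center $\alpha^{-1}y$. Put $\gamma=\beta\alpha\beta\alpha^{-1}$ and $M=2(n+m)$. The walks $P$, $\beta Q$, $\beta\alpha P$ and $\beta\alpha\beta\bar Q$ concatenate to a walk $z_0,\dots,z_M$ from $x$ to $\gamma x$ (Figure~\ref{fig:walk}). Extend it to a bi-infinite walk $(z_i)_{i\in\mathbb Z}$ in $Z$ by the rule $z_{i+M}=\gamma z_i$. Translates of legal walks are legal, so legality has to be checked only at the four kinds of junction: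
\[
\begin{array}{lll}
\text{junction} & \text{previous center} & \text{next center}\\ \hline
\beta x & c(x'_{n-1})\ne\beta y & \beta y\\
\beta\alpha x & \beta\alpha y & \beta\alpha y_0\neq\beta\alpha y\\
\beta\alpha\beta x & \beta\alpha\,c(x'_{n-1})\neq\beta\alpha\beta y & \beta\alpha\beta y\\
\gamma x & \beta\alpha\beta\alpha^{-1}y=\gamma y & \gamma y_0\neq\gamma y
\end{array}
\]
In each row the two centers differ. So $\lambda_i=c(z_i)$ is a bi-infinite geodesic $\Lambda$ in $T$, with $d(\lambda_i,\lambda_j)=|i-j|$ and $\gamma\lambda_i=\lambda_{i+M}$.

\begin{figure}[ht]
\centering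
\begin{tikzpicture}
\draw[thick] (-0.5,0)--(11.5,0);
\fill (0,0) circle (2pt) node[above=3pt]{$x$} node[below=3pt]{$0$};
\fill (2,0) circle (2pt) node[above=3pt]{$\beta x$} node[below=3pt]{$n$};
\fill (5.5,0) circle (2pt) node[above=3pt]{$\beta\alpha x$} node[below=3pt]{$n+m$};
\fill (7.5,0) circle (2pt) node[above=3pt]{$\beta\alpha\beta x$} node[below=3pt]{$2n+m$};
\fill (11,0) circle (2pt) node[above=3pt]{$\gamma x$} node[below=3pt]{$M$};
\node at (1,1) {$P$}; \node at (3.75,1) {$\beta Q$};
\node at (6.5,1) {$\beta\alpha P$}; \node at (9.25,1) {$\beta\alpha\beta\bar Q$};
\draw[fill=white] (3.1,0) circle (2pt) node[above=3pt]{$\beta x_j$} node[below=3pt]{$n+j$};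
\draw[fill=white] (9.9,0) circle (2pt) node[above=3pt]{$\gamma x_j$} node[below=3pt]{$M-j$};
\draw[->,thick] (3.1,-0.8)--(4.1,-0.8);
\draw[->,thick] (9.9,-0.8)--(8.9,-0.8);
\end{tikzpicture}
\caption{One period of the bi-infinite legal walk $(z_i)$, with the vertices $z_i$ above the line and the indices $i$ below. The walk $Q=(x_0,\dots,x_m)$ is traversed forward in the second piece and backward in the fourth. The arrows point from the two translates of $x_j$ toward the corresponding translates of $x_{j+1}$.}
\label{fig:walk}
\end{figure}

\subsection*{Tightness}
For every vertex $t$ of $T$,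
\[
d(t,\gamma^kt)=kM+2d(t,\Lambda).
\]
Indeed, if $\lambda_a$ is the vertex of $\Lambda$ nearest to $t$, then $\lambda_{a+kM}$ is the one nearest to $\gamma^kt$, and the walk that follows geodesics from $t$ to $\lambda_a$, along $\Lambda$ to $\lambda_{a+kM}$, and on to $\gamma^kt$ has no backtrack. On the other hand, the walk from $z_i$ to $z_{i+kM}=\gamma^kz_i$ splits into $M$ pieces of length $k$, so $d(\hat g(z_i),\gamma^k\hat g(z_i))\le kM$ by Lemma~\ref{lem:speed}. Hence $\hat g(z_i)$ lies on $\Lambda$ for every $i$; define the \emph{offset} $a_i$ by $\hat g(z_i)=\lambda_{i+a_i}$. The positions on $\Lambda$ of $\hat g(z_i),\hat g(z_{i+k}),\dots,\hat g(z_{i+kM})=\gamma^k\hat g(z_i)$ increase in total by $kM$ in $M$ steps, each of absolute value at most $k$. So every step is exactly $+k$. The first step gives $(i+k+a_{i+k})-(i+a_i)=k$, that is,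
\begin{equation}\label{eq:period}
a_{i+k}=a_i\qquad(i\in\mathbb Z).
\end{equation}
Since $z_i\in Z$, the distance $|a_i|=d(c(z_i),\hat g(z_i))$ is odd by Lemma~\ref{lem:cone}. In particular $a_i\ne0$.

Tightness alone is no contradiction, and offsets of both signs can occur along one legal walk. For $k=3$, $G=C_{21}$, $K=C_7$ and $g(i)=i+a_i \bmod 7$ with $a=1,-1,-1$ repeated periodically, the lifted values are $1,0,1,4,3,4,\dots$; the formulas of Example~\ref{ex:line} give $\mu^\pm(z_i)=i\pm1$, so $c(z_i)=i$ and $\rho(z_i)=1$. We must therefore compare offsets at two indices in the same class modulo $k$.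

\subsection*{Reversal}
For $0\le j\le m$ we have $z_{n+j}=\beta x_j$. The fourth piece starts at index $2n+m$, and its vertices are $z_{2n+m+j}=\beta\alpha\beta\alpha^{-1}x_{m-j}$; replacing $j$ by $m-j$ gives $z_{M-j}=\gamma x_j$. Since $k$ is odd, there is $j\in\{0,\dots,k-1\}$ with $2j\equiv M-n\pmod k$, and $j\le m-1$ because $m\ge2k+1$. Then $n+j\equiv M-j\pmod k$, so~\eqref{eq:period} gives
\begin{equation}\label{eq:equal}
a_{n+j}=a_{M-j}.
\end{equation}
Let $U$ be the component of $T-c(x_j)$ that contains $c(x_{j+1})$. At index $n+j$ we have $\lambda_{n+j}=\beta c(x_j)$ and $\lambda_{n+j+1}=\beta c(x_{j+1})$, so $\beta U$ contains exactly the $\lambda_i$ with $i>n+j$. Hence $a_{n+j}>0$ if and only if $\beta\hat g(x_j)\in\beta U$, that is, $\hat g(x_j)\in U$. At index $M-j$ we have $\lambda_{M-j}=\gamma c(x_j)$ and $\lambda_{M-j-1}=\gamma c(x_{j+1})$, so $\gamma U$ contains exactly the $\lambda_i$ with $i<M-j$. Hence $a_{M-j}<0$ if and only if $\hat g(x_j)\in U$. Thus $a_{n+j}>0$ if and only if $a_{M-j}<0$. For two equal numbers this is possible only if both are $0$, which contradicts $a_{n+j}\neq0$.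

So the clauses are satisfiable, $G\to K$, and Theorem~\ref{thm:main} is proved. \qed

\begin{remark}
The full strength of (H) is used only in Lemma~\ref{lem:closed}, and the length $4k$ only in Lemma~\ref{lem:speed}; of Lemma~\ref{lem:far} we needed only $m\ge k$. Lemma~\ref{lem:select} would hold equally well with the vertices of even height in place of $Z$. The odd class is the right one because of the last step: there the offsets are nonzero, so $\hat g(x)$ lies on a definite side of $c(x)$.
\end{remark}

\section{Sharpness}\label{sec:sharp}

By Lemma~\ref{lem:cancel}, to prove $\Omega_k(\Gamma_k(K))\not\to K$ it suffices to find $G$ with $\Gamma_k(G)\to\Gamma_k(K)$ and $G\not\to K$. If $K$ is $3$-colorable, then $G\not\to K$ as soon as $\chi(G)\ge4$, since a homomorphism pulls a proper coloring of $K$ back to one of $G$. So we want a graph that is not $3$-colorable but whose walk powers stay simple: without short odd cycles for (a), and $4$-colorable for (b). One family serves both purposes.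

\subsection*{The graphs $G_n$}
Let $n\ge3$ be odd. Let $\hat G_n$ have as vertices the points $x\in\{-n,-n+2,\dots,n\}^3$ with $\max_a|x_a|=n$, two points being adjacent if they differ in exactly one coordinate, and there by $2$. As $n\geq 3$, two adjacent points cannot both have absolute value $n$ in the coordinate in which they differ, so they share a coordinate equal to $\pm n$ and lie on a common side of the cube $[-n,n]^3$. Thus $\hat G_n$ is the square grid on the surface of the cube: a connected graph embedded in the sphere, all of whose faces are bounded by $4$-cycles. The map $x\mapsto-x$ is an automorphism. Let $G_n$ have as vertices the pairs $\{x,-x\}$, two pairs being adjacent if they have adjacent representatives.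

All coordinates are odd, hence nonzero, so $x$ and $-x$ differ in all three coordinates. Therefore $x$ is not adjacent to $-x$, and $G_n$ is loopless. No $x$ is adjacent to both $y$ and $-y$, since two neighbors of $x$ differ in at most two coordinates; so the quotient map is bijective on neighborhoods, and walks of $G_n$ lift to $\hat G_n$. The four vertices of a face share a coordinate, so no two are antipodal, and each face gives a $4$-cycle in $G_n$. Finally, $S(x)=x_1+x_2+x_3$ is odd and changes by $\pm2$ along each edge. A walk of length $\ell$ from $x$ to $-x$ writes $-2S(x)$ as a sum of $\ell$ terms $\pm2$, so $\ell\equiv S(x)\pmod 2$, and $\ell$ is odd.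

\begin{lemma}\label{lem:chi}
$\chi(G_n)\ge4$.
\end{lemma}

\begin{proof}
Suppose $G_n$ has a proper coloring with colors in $\mathbb Z/3$. It gives a proper coloring $\kappa$ of $\hat G_n$ with $\kappa(-x)=\kappa(x)$. For adjacent $x,x'$ let $\omega(x,x')\in\{1,-1\}$ be congruent to $\kappa(x')-\kappa(x)$ modulo $3$; then $\omega(x',x)=-\omega(x,x')$. The sum of $\omega$ around a face is even, divisible by $3$, and at most $4$ in absolute value, so it is $0$. A cycle of $\hat G_n$ bounds a disk on the sphere, and the sum around it is the total of the sums around the faces in the disk, because inner edges cancel; so it is $0$ as well. Hence there is $\varphi\colon V(\hat G_n)\to\mathbb Z$ with $\varphi(x')-\varphi(x)=\omega(x,x')$ on all edges. Since $\omega(-x,-x')=\omega(x,x')$, the number $\varphi(-x)-\varphi(x)$ does not change along edges, so it is a constant $\delta$. Applying this to $x$ and to $-x$ gives $2\delta=0$. But $\delta$ is the sum of $\omega$ along a walk from $x$ to $-x$, a sum of an odd number of signs, so $\delta$ is odd. This is a contradiction.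
\end{proof}

\begin{lemma}\label{lem:four}
If $\ell<n$ is odd, then $\Gamma_\ell(G_n)\to K_4$. In particular, $\Gamma_\ell(G_n)$ is loopless.
\end{lemma}

\begin{proof}
Let $B$ be the set of $x$ with $S(x)\equiv1\pmod4$. Every edge of $\hat G_n$ has exactly one end in $B$, and every pair $\{x,-x\}$ has exactly one member in $B$, since $S$ is odd and $S(-x)=-S(x)$. A walk of odd length from the member in $B$ of one pair therefore ends at the antipode of the member in $B$ of another. So we want to cover the surface of the cube by four regions, each far from its own antipode. Take four alternate corners as directions: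
\[
t_1=(1,1,1),\quad t_2=(1,-1,-1),\quad t_3=(-1,1,-1),\quad t_4=(-1,-1,1).
\]
With $e_1,e_2,e_3$ the unit vectors, $t_1+t_2=2e_1$, $t_1+t_3=2e_2$, $t_1+t_4=2e_3$, and the complementary pairs sum to $-2e_1,-2e_2,-2e_3$ because $t_1+t_2+t_3+t_4=0$. If $|x_a|=n$, the inner products of $x$ with the two vectors that sum to $2\operatorname{sgn}(x_a)e_a$ add up to $2n$. Hence $\max_i\langle x,t_i\rangle\ge n$. Color the pair $\{x,-x\}$, where $x\in B$, by an index $i$ that maximizes $\langle x,t_i\rangle$.

Suppose that vertices $u,v$ of $G_n$, possibly equal, have the same color $i$ and are joined by a walk of odd length $\ell$. Lift the walk from the member $x\in B$ of $u$. It ends at a member $y\notin B$ of $v$, so $-y\in B$. Then $\langle x,t_i\rangle\ge n$ and $\langle y,t_i\rangle\le-n$. Each step changes $\langle\cdot,t_i\rangle$ by $\pm2$, so $\ell\ge n$. Thus for $\ell<n$ the coloring is a homomorphism from $\Gamma_\ell(G_n)$ to $K_4$.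
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) The idea is to choose $K$ so that $\Gamma_k(K)$ contains $\Gamma_k(G_n)$ by construction. Let $n>3k$ be odd and $F=\Gamma_k(G_n)$. By Lemma~\ref{lem:four} with $\ell=k$, the graph $F$ is loopless. A triangle in $F$ would give a closed walk of length $3k$ in $G_n$, that is, a loop of $\Gamma_{3k}(G_n)$, which Lemma~\ref{lem:four} excludes. By (W1), $F$ contains $G_n$ and hence a $4$-cycle. So $F$ has girth $4$, and its odd cycles have length at least $5$. Let $K$ be obtained from $F$ by replacing each edge by a path of length $k$. The cycles of $K$ are the subdivided cycles of $F$, with lengths multiplied by the odd number $k$. So $K$ is loopless, has girth exactly $4k$, and its odd cycles have length at least $5k$. It is $3$-colorable: give the original vertices color $1$, and color the $k-1$ inner vertices of each path $2,3,\dots,2,3$. The ends of an edge of $F$ are joined in $K$ by a path of length $k$, so the inclusion of the original vertices shows $\Gamma_k(G_n)=F\to\Gamma_k(K)$. Since $\chi(G_n)\geq 4$, we have $G_n\not\to K$, and Lemma~\ref{lem:cancel} gives $\Omega_k(\Gamma_k(K))\not\to K$.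

(b) We first show $K_4\to\Gamma_k(C_{2k-1})$. On the vertex set $\mathbb Z/(2k-1)$, two vertices are adjacent in $\Gamma_k(C_{2k-1})$ if their difference is congruent to an odd integer in $[-k,k]$. The vertices $-1,0,k-2,k-1$ are distinct, as $k\ge3$. The pairs $\{-1,0\}$ and $\{k-2,k-1\}$ have difference $1$, the pair $\{0,k-2\}$ has difference $k-2$, the pair $\{-1,k-1\}$ has difference $k$, and the pairs $\{0,k-1\}$ and $\{-1,k-2\}$ have difference $k-1\equiv-k$. So the four vertices are pairwise adjacent.

Let $K$ contain an odd cycle of length $N\le2k-1$. Going once around it and then back and forth on an edge gives a closed walk of length $2k-1$, that is, a homomorphism $C_{2k-1}\to K$. By (W2), $\Gamma_k(C_{2k-1})\to\Gamma_k(K)$. For odd $n>k$, Lemma~\ref{lem:four} gives $\Gamma_k(G_n)\to K_4\to\Gamma_k(C_{2k-1})\to\Gamma_k(K)$. As $K$ is $3$-colorable, $G_n\not\to K$, and Lemma~\ref{lem:cancel} applies.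

(c) If $N$ is even, $C_N$ is bipartite; if $N\ge2k+1$ is odd, $C_N$ satisfies (H). In both cases Theorem~\ref{thm:main} gives the equivalence. If $N\le2k-1$ is odd, then $C_N$ is $3$-colorable and (b) shows that the equivalence fails.
\end{proof}

\begin{thebibliography}{9}

\bibitem{APT}
Aspvall, Plass, Tarjan, \emph{Inform. Process. Lett.} 8 (1979) 121--123.

\bibitem{report}
\emph{Cross-Community Collaborations In Combinatorics},\\
\texttt{https://255820.x1xx6jdw.asia/workshops//2024/24w5204/report24w5204.pdf}

\end{thebibliography}
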